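# Projection measures on Grassmannians: the classes $\mathcal K(j)$ do not form a chain

## 1. The chain one would guess, tested on zonotopes and in low dimension

**Definitions.** Fix $d\ge 3$ and let $\mathcal L_j^d$ be the Grassmannian of $j$-dimensional linear subspaces of $\mathbb E^d$. For subspaces with $\dim F\le\dim E$, let $|\langle E,F\rangle|$ be the factor by which $(\dim F)$-dimensional volume in $F$ is multiplied under orthogonal projection to $E$. For lines $E=[u]$, $F=[v]$ with unit vectors $u,v$ this is $|\langle u,v\rangle|$; for two planes in $\mathbb E^3$ it is $|\langle u,v\rangle|$ with $u,v$ their unit normals. Let $K\mid E$ be the orthogonal projection of a convex body $K$ to $E$, and $V_j$ the $j$-dimensional volume.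

For $1\le j\le d-1$, let $\mathcal K(j)$ be the class of centrally symmetric convex bodies $K\subset\mathbb E^d$ for which there is a finite nonnegative Borel measure $\rho_j(K,\cdot)$ on $\mathcal L^d_j$ such that
$$V_j(K\mid E)=\int_{\mathcal L_j^d}|\langle E,F\rangle|\,\rho_j(K,dF)\qquad\text{for all }E\in\mathcal L^d_j. \tag{1}$$
Both sides ignore translations of $K$, so we always assume $K=-K$.

The lower end $\mathcal K(1)$ is the class of zonoids. The upper end $\mathcal K(d-1)$ is the class of all centrally symmetric bodies, because Cauchy's formula $V_{d-1}(K\mid u^\perp)=\frac12\int|\langle u,v\rangle|\,S_{d-1}(K,dv)$ is a representation (1). It is known (Weil, 1982) that $\mathcal K(1)\subseteq\mathcal K(j)\subseteq\mathcal K(d-1)$ for all $j$. So the condition is strongest at $j=1$ and empty at $j=d-1$, and one guesses that it weakens step by step: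
$$\mathcal K(1)\subsetneq\mathcal K(2)\subsetneq\dots\subsetneq\mathcal K(d-1)\,?$$
The problem, taken from the document "THE UNIVERSITY OF OKLAHOMA" (https://shareok.org/bitstream/handle/11244/5949/9962978.PDF?sequence=1&isAllowed=y), calls this chain natural to believe. We are to prove or disprove that $\mathcal K(j)\subsetneq\mathcal K(j+1)$ for every $d\ge3$ and $1\le j\le d-2$.

**Zonotopes.** Let $K=\sum_{i=1}^N[-\frac12a_i,\frac12a_i]$. The projection $K\mid E$ is again a zonotope, and the volume formula for zonotopes gives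
$$V_j(K\mid E)=\sum_{|I|=j}|a_I|\;|\langle E,F_I\rangle| ,$$
where $|a_I|$ is the $j$-volume of the parallelotope spanned by $a_i$, $i\in I$, and $F_I$ is its span (dependent sets contribute $0$). This is (1) with finitely many atoms, so a zonotope lies in every $\mathcal K(j)$. For the unit cube in $\mathbb E^3$ and $j=2$ we read off the familiar $V_2(K\mid u^\perp)=|u_1|+|u_2|+|u_3|$.

**The ball.** $V_j(B\mid E)$ is constant, and a rotation invariant $\rho$ produces a positive constant. So $B$ lies in every $\mathcal K(j)$.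

**Dimension $3$.** There is one step, from zonoids to all symmetric bodies. It is strict, and the octahedron shows this by hand. For $K\in\mathcal K(1)$, (1) reads $2h_K(u)=\int|\langle u,v\rangle|\rho(dv)$, so by homogeneity $h_K$ inherits the inequality
$$|a|+|b|+|c|+|a+b+c|\ge|a+b|+|b+c|+|c+a| .$$
(For reals: two of the three have the same sign, so after permuting and changing all signs $a,b\ge0$. We need $|c|+|a+b+c|\ge|b+c|+|a+c|$, which is convexity of $|\cdot|$: the numbers $b+c$, $a+c$ lie between $c$ and $a+b+c$ and have the same sum.) For the octahedron $h$ is the maximum norm. At $x=(1,1,-1)$, $y=(1,-1,1)$, $z=(-1,1,1)$ the left side is $1+1+1+1=4$ and the right side is $2+2+2=6$. So the octahedron is in $\mathcal K(2)\setminus\mathcal K(1)$.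

**Dimension $4$.** The two inclusions are $\mathcal K(1)\subseteq\mathcal K(2)$ and $\mathcal K(2)\subseteq\mathcal K(3)$. Both are instances of the inclusions just quoted, and strictness will follow in Section 8. So the guess passes for $d=3,4$. The first pair not touched by the two ends is $d=5$, $j=2$.

## 2. Multiplying measures: $\mathcal K(i)\cap\mathcal K(j)\subseteq\mathcal K(i+j)$

How would one prove $\mathcal K(j)\subseteq\mathcal K(j+1)$? In the zonotope formula the measure on $j$-planes is built by spanning lines, with the weight $|a_I|$. So multiply measures: span an $i$-plane and a $j$-plane. This works.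

**Theorem 2(b).** If $i+j\le d-1$, then $\mathcal K(i)\cap\mathcal K(j)\subseteq\mathcal K(i+j)$. (The other parts of Theorem 2 are stated in Section 3.)

We use three facts.

*Complements.* For subspaces $U,V$ of equal dimension in a Euclidean space, $|\langle U,V\rangle|=|\langle V,U\rangle|=|\langle U^\perp,V^\perp\rangle|$. Write the orthogonal matrix taking an orthonormal basis adapted to $V\oplus V^\perp$ to one adapted to $U\oplus U^\perp$ in blocks, $O=\begin{pmatrix}A&X\\ C&D\end{pmatrix}$. Then $|\langle U,V\rangle|=|\det A|$, and transposition gives the symmetry. Since $O\begin{pmatrix}A^T&0\\X^T&I\end{pmatrix}=\begin{pmatrix}I&X\\0&D\end{pmatrix}$, we get $|\det A|=|\det D|$.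

*Mixed volumes.* If $\dim E=n=i+j$, $A$ lies in a $j$-dimensional subspace $H\subset E$, and $H^*$ is the orthogonal complement of $H$ in $E$, then $V^{(n)}(C[i],A[j])=\binom ni^{-1}V_j(A)V_i(C\mid H^*)$ for convex bodies $C\subset E$.

*Klain's theorem* (D. Klain, *Even valuations on convex bodies*, Trans. AMS 352 (2000)): an even, continuous, translation invariant valuation, homogeneous of degree $j$, which vanishes on all bodies contained in $j$-dimensional subspaces is $0$.

*Proof.* Let $K\in\mathcal K(i)\cap\mathcal K(j)$ with measures $\rho_i,\rho_j$. Put $n=i+j$, fix $E\in\mathcal L^d_n$, and let $K'=K\mid E$.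

**Step 1: replace one factor $K'[i]$ by the measure $\rho_i$.** For $F\in\mathcal L_i^d$ with $|\langle E,F\rangle|>0$, the projection $F'=F\mid E$ has dimension $i$. A vector $x\in E$ is orthogonal to $F$ exactly if it is orthogonal to $F'$, so $E\cap F^\perp$ is the complement of $F'$ in $E$ and has dimension $j$. For convex bodies $A\subset E$ put
$$\Psi(A)=V^{(n)}(K'[i],A[j])-\tbinom ni^{-1}\int|\langle E,F\rangle|\,V_j\big(A\mid(E\cap F^\perp)\big)\,\rho_i(dF),$$
the integrand being $0$ if $|\langle E,F\rangle|=0$. It is bounded, and continuous in $F$ on the open set $|\langle E,F\rangle|>0$, so the integral makes sense. $\Psi$ is a translation invariant valuation, homogeneous of degree $j$ with $1\le j\le n-1$. It is continuous (dominated convergence for the second term), and even because $K'=-K'$.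

Let $A\subset H\subset E$ with $\dim H=j$, and let $H^*$ be the complement of $H$ in $E$. The projection $F\to H^*$ factors through $E$, so $|\langle H^*,F\rangle|=|\langle E,F\rangle|\,|\langle H^*,F'\rangle|$ (read as $0$ if $|\langle E,F\rangle|=0$). By the mixed volume fact, $K'\mid H^*=K\mid H^*$ and $K\in\mathcal K(i)$,
$$V^{(n)}(K'[i],A[j])=\tbinom ni^{-1}V_j(A)\int|\langle E,F\rangle|\,|\langle H^*,F'\rangle|\,\rho_i(dF).$$
On the other side, $V_j(A\mid(E\cap F^\perp))=V_j(A)\,|\langle H,E\cap F^\perp\rangle|=V_j(A)\,|\langle H^*,F'\rangle|$, by the complement fact inside $E$. So $\Psi(A)=0$, and Klain's theorem gives $\Psi=0$.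

**Step 2: insert $\rho_j$.** Take $A=K'$. As $K'\mid(E\cap F^\perp)=K\mid(E\cap F^\perp)$ and $K\in\mathcal K(j)$,
$$V_n(K\mid E)=\tbinom ni^{-1}\iint|\langle E,F\rangle|\,|\langle E\cap F^\perp,D\rangle|\,\rho_j(dD)\,\rho_i(dF).$$

**Step 3: recognize the integrand as a factor times $|\langle E,F+D\rangle|$.** Let $|F\wedge D|$ be the $n$-volume of the parallelotope spanned by orthonormal bases of $F$ and $D$. If $F\cap D=\{0\}$, its projection to $E$ has volume $|F\wedge D|\,|\langle E,F+D\rangle|$; if $F\cap D\ne\{0\}$, the volume is $0$. Compute the same volume inside $E$. It is the $i$-volume $|\langle E,F\rangle|$ of the projected $F$-part, times the $j$-volume of the $D$-part projected to the complement $E\cap F^\perp$ of $F'$ in $E$, that is, $|\langle E,F\rangle|\,|\langle E\cap F^\perp,D\rangle|$ (both are $0$ if $|\langle E,F\rangle|=0$). Hence $V_n(K\mid E)=\int|\langle E,U\rangle|\,\rho_n(dU)$, where $\rho_n\ge 0$ is the image of the finite measure $\binom ni^{-1}|F\wedge D|\,\rho_i\otimes\rho_j$ on the open set $\{F\cap D=\{0\}\}$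 under the continuous map $(F,D)\mapsto F+D$. So $K\in\mathcal K(n)$. $\square$

Iterating, $\mathcal K(j)\subseteq\mathcal K(lj)$ whenever $lj\le d-1$; for $j=1$ this includes $\mathcal K(1)\subseteq\mathcal K(l)$.

**Where this stops.** To pass from $j$ to $j+1$ by multiplication we need a second factor of dimension $1$, that is, $K\in\mathcal K(1)$. If we know only $K\in\mathcal K(j)$, the only measure in hand is $\rho_j$, and its products live on planes of dimension $2j,3j,\dots$. From $\mathcal K(2)$ we reach $\mathcal K(4),\mathcal K(6),\dots$, but never $\mathcal K(3)$. This gap turns out to be real.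

## 3. Which inclusions hold in high dimension

The guess is **false**: for example $\mathcal K(2)\not\subseteq\mathcal K(3)$ in every dimension $d\ge40$. Equality $\mathcal K(j)=\mathcal K(j+1)$ never occurs; what fails is the inclusion.

**Theorem 1.** Let $j\ge2$, let $r\ge18$ be an integer with $(3/2)^r\ge25j$, and let $d\ge j+2+2r$. Then $\mathcal K(j)\not\subseteq\mathcal K(j+1)$ in $\mathbb E^d$. In particular this holds for $2\le j\le59$ and all $d\ge j+38$ (e.g. $j=2$, $d\ge40$).

**Theorem 2.**

* (a) If $1\le j<k\le d-1$, then $\mathcal K(k)\not\subseteq\mathcal K(j)$. In particular $\mathcal K(1),\dots,\mathcal K(d-1)$ are pairwise different.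
* (b) If $i+j\le d-1$, then $\mathcal K(i)\cap\mathcal K(j)\subseteq\mathcal K(i+j)$. Hence $j\mid k$, $j<k\le d-1$ imply $\mathcal K(j)\subsetneq\mathcal K(k)$.
* (c) Given $j,N\ge1$ there is $d_0$ such that for every $d\ge d_0$ there is $K\subset\mathbb E^d$ with $\{i\le N:K\in\mathcal K(i)\}=\{i\le N:\ j\mid i\}$. Hence, for fixed $j<k$, the inclusion $\mathcal K(j)\subseteq\mathcal K(k)$ holds in all dimensions $d>k$ if $j\mid k$, and fails in all sufficiently large dimensions if $j\nmid k$.
* (d) $\mathcal K(j)\subsetneq\mathcal K(j+1)$ does hold for $j=1$ and for $j=d-2$; so the asserted chain is correct for $d=3,4$.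

The inclusion $\mathcal K(j)\subseteq\mathcal K(j+1)$ is not decided here for the pairs $(d,j)$ not covered above, for instance $d=5$, $j=2$.

The plan is to find a family of bodies for which membership in $\mathcal K(j)$ is a condition on a function of one variable. Bodies of revolution do this: to such a body we attach a nonincreasing function $p_K$ on $(0,\infty)$, and $K\in\mathcal K(j)$ becomes a condition on the power $p_K^{\,j}$. The question is then about powers of functions.

**Standing notation.** $m:=d-j$. $B$ is the unit ball, and $\kappa_n$ is the volume of the $n$-dimensional unit ball. $S_j(K,\cdot)=S(K[j],B[d-1-j],\cdot)$ is the $j$-th area measure, characterized within mixed area measures by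
$$\int h_L\,dS_j(K,\cdot)=d\,V(K[j],B[d-1-j],L)\quad\text{for all convex bodies }L.$$
For example, $S_j(B,\cdot)$ is spherical Lebesgue measure for every $j$. For a subspace $H$, $\sigma_H$ is spherical Lebesgue measure on $S^{d-1}\cap H$ (counting measure if $\dim H=1$). $\pi_E$ is orthogonal projection to $E$. Fix a unit vector $e$; $G\cong O(d-1)$ is the group of linear isometries fixing $e$. A *body of revolution* is a $G$-invariant centrally symmetric convex body, translated so that its center is the origin (its center is fixed by $G$, so it lies on $\mathbb Re$).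

## 4. Averaging over $\mathcal L_j(v^\perp)$ and the area measure $S_j$

Formula (1) is an identity of functions on a Grassmannian. We trade it for an identity of measures on the sphere.

**Lemma 1.** There is $c_{d,j}>0$ such that for every centrally symmetric $K$ and every finite measure $\rho\ge0$ on $\mathcal L^d_j$, with $f(E):=V_j(K\mid E)-\int|\langle E,F\rangle|\,\rho(dF)$, one has
$$S_j(K,\cdot)=c_{d,j}\int\sigma_{F^\perp}\,\rho(dF)\tag{2}$$
if and only if $\int_{\mathcal L_j(v^\perp)}f(E)\,dE=0$ for all unit vectors $v$ (invariant probability measure on $\mathcal L_j(v^\perp)$).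

*Proof.* **Step 1: the cosine transform of $S_j(K,\cdot)$ is an average of projection volumes.** Let $L=[-v,v]$, so $h_L=|\langle\cdot,v\rangle|$. As $L$ has length $2$, $d\,V(K_1,\dots,K_{d-1},L)=2V^{(d-1)}(K_1\mid v^\perp,\dots,K_{d-1}\mid v^\perp)$. With Kubota's formula in $v^\perp$,
$$\int|\langle u,v\rangle|\,S_j(K,du)=2V^{(d-1)}\big(K\mid v^\perp[j],\,B\mid v^\perp[d-1-j]\big)=a_1\int_{\mathcal L_j(v^\perp)}V_j(K\mid E)\,dE,$$
where $a_1=2\kappa_{d-1}/\kappa_j>0$.

**Step 2: the same for $\sigma_{F^\perp}$ and the kernel $|\langle E,F\rangle|$.** First, $\int|\langle u,v\rangle|\,\sigma_{F^\perp}(du)=a_2|\pi_{F^\perp}v|$ with $a_2=2\kappa_{m-1}$. Next, for $E\subset v^\perp$ the projection $F\to E$ factors through $v^\perp$. So $|\langle E,F\rangle|=J\,|\langle E,F'\rangle|$, where $J$ is the Jacobian of the projection $F\to v^\perp$ and $F'=F\mid v^\perp$ (both sides are $0$ if $\dim F'<j$). We claim $J=|\pi_{F^\perp}v|$. If $\pi_Fv=0$, then $F\subset v^\perp$ and $J=1$. Otherwise the projection is the identity on $F\cap v^\perp$,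 and the unit vector $g$ of $F$ orthogonal to $F\cap v^\perp$ is parallel to $\pi_Fv$. Its image $g-\langle g,v\rangle v$ is orthogonal to $F\cap v^\perp$ and has length $\sqrt{1-\langle g,v\rangle^2}=\sqrt{1-|\pi_Fv|^2}=|\pi_{F^\perp}v|$. By invariance, $\int_{\mathcal L_j(v^\perp)}|\langle E,F'\rangle|\,dE$ is a constant $a_3>0$ for $F'\in\mathcal L_j(v^\perp)$. Hence $\int_{\mathcal L_j(v^\perp)}|\langle E,F\rangle|\,dE=a_3|\pi_{F^\perp}v|$.

**Step 3: compare.** Put $c_{d,j}=a_1a_3/a_2$. Steps 1 and 2 give
$$\int|\langle u,v\rangle|\Big(S_j(K,\cdot)-c_{d,j}\int\sigma_{F^\perp}\,\rho(dF)\Big)(du)=a_1\int_{\mathcal L_j(v^\perp)}f\,dE .$$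
The signed measure on the left is even because $K=-K$, and the cosine transform is injective on even finite signed measures (Aleksandrov). So it vanishes if and only if the right side is $0$ for all $v$. $\square$

If $K\in\mathcal K(j)$, then $f=0$ and (2) follows. Conversely, (2) only controls averages of $f$, a function of $v$ alone, and in general one cannot expect to recover a function on $\mathcal L_j^d$ from that. For $G$-invariant $f$ one can, because both objects are then functions of one variable.

**Lemma 2.** Let $f$ be a continuous $G$-invariant function on $\mathcal L^d_j$ with $\int_{\mathcal L_j(v^\perp)}f\,dE=0$ for all $v$. Then $f=0$.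

*Proof.* If $j=d-1$, then $\mathcal L_j(v^\perp)=\{v^\perp\}$ and there is nothing to show. Let $j\le d-2$.

**Step 1: reduce $f$ to one variable.** $G$ acts transitively on $\{E:|\pi_Ee|=a\}$. For $0<a<1$, such an $E$ is spanned by $ae+\sqrt{1-a^2}\,w$, with a unit vector $w\in e^\perp$, and by the $(j-1)$-dimensional space $E\cap e^\perp$, which is orthogonal to $w$; $O(d-1)$ moves any such pair to any other. For $a=0$, $E\subset e^\perp$, and for $a=1$, $E=\mathbb Re\oplus(E\cap e^\perp)$, and transitivity is clear. So $f(E)=\psi(|\pi_Ee|)$. With $w_1,\dots,w_j\in e^\perp$ orthonormal, $E_a=\mathrm{span}(ae+\sqrt{1-a^2}\,w_1,w_2,\dots,w_j)$ depends continuously on $a$, and $\psi(a)=f(E_a)$; so $\psi$ is continuous on $[0,1]$.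

**Step 2: turn the hypothesis into an Abel equation.** Let $\pi_{v^\perp}e=\beta g$ with $g$ a unit vector; $\beta\in(0,1]$ is arbitrary as $v$ varies. For $E\subset v^\perp$ we have $|\pi_Ee|=\beta|\pi_Eg|$. For uniformly random $E\in\mathcal L_j(v^\perp)$, $|\pi_Eg|^2$ has the law of $X_1^2+\dots+X_j^2$ for $X$ uniform on $S^{d-2}$, which is Beta$(\frac j2,\frac{d-1-j}2)$. Put $\alpha=\frac{d-1-j}2>0$ and $\phi(z)=\psi(\sqrt z)z^{j/2-1}\in L^1(0,1)$. After the substitution $z=b\,|\pi_Eg|^2$, $b=\beta^2$, the hypothesis becomes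
$$\int_0^b\phi(z)(b-z)^{\alpha-1}\,dz=0\qquad\text{for all }b\in(0,1].$$

**Step 3: solve it.** Choose an integer $k>\alpha$, multiply by $(b'-b)^{k-\alpha-1}$ and integrate over $b\in(0,b')$. By Fubini and the Beta integral, $\int_0^{b'}\phi(z)(b'-z)^{k-1}dz=0$ for all $b'\in(0,1]$. This is $(k-1)!$ times the $k$-fold iterated integral of $\phi$. Differentiating $k$ times gives $\phi=0$ a.e., and $\psi=0$ by continuity. $\square$

**Corollary.** If $K\in\mathcal K(j)$ with measure $\rho$, then (2) holds. Conversely, if $K$ is a body of revolution and (2) holds with a $G$-invariant finite $\rho\ge0$, then $K\in\mathcal K(j)$.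

*Proof.* The first claim was noted. For the second, $f$ is continuous (dominated convergence) and $G$-invariant; by Lemma 1 its averages vanish, so $f=0$ by Lemma 2. $\square$

## 5. The meridian function $p_K$ and the area measures of a body of revolution

Let $K$ be a body of revolution, $w\perp e$ a unit vector, and $M=K\cap\mathrm{span}(w,e)$ the meridian section; write its points as $(a,b)=aw+be$. $G$-invariance and $K=-K$ make $M$ symmetric in both axes. The orthogonal map that is the identity on $\mathrm{span}(w,e)$ and $-1$ on its complement lies in $G$, so averaging a point with its image shows that $M$ is also the *projection* of $K$ to $\mathrm{span}(w,e)$. Let $u_\varphi=\cos\varphi\,w+\sin\varphi\,e$, let $h(\varphi)$ be the support function of $M$ (equivalently of $K$) at $u_\varphi$, and let $F(M,u)$ be the support set of $M$ in direction $u$.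

**Definition.** For $\varphi\in(0,\pi/2)$ let $p_K(\varphi)$ be the smallest $w$-coordinate in $F(M,u_\varphi)$; in formulas, $p_K=h\cos\varphi-h'_+\sin\varphi$. We regard $p_K$ also as a function of $\tau=\tan^2\varphi\in(0,\infty)$ or of $t=\sin\varphi\in(0,1)$.

**Examples.** For the ball, $F(M,u_\varphi)=\{u_\varphi\}$, so $p=\cos\varphi=(1+\tau)^{-1/2}$. For the cylinder (unit ball of $e^\perp$ plus a segment along $e$), $M$ is a rectangle and $p=1$. For the double cone $|a|+|b|\le1$ over the unit ball of $e^\perp$, the support set is $(1,0)$ for $\varphi<\pi/4$, the edge from $(1,0)$ to $(0,1)$ for $\varphi=\pi/4$, and $(0,1)$ beyond; so $p=\mathbf 1_{\tau<1}$.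

**Properties.**

(i) $0\le p_K\le h(0)$. If $(a,b)\in F(M,u_\varphi)$ had $a<0$, then $(-a,b)\in M$ would have larger inner product with $u_\varphi$. The upper bound holds for all points of $M$.

(ii) If $0<\varphi<\varphi'\le\pi/2$, $y\in F(M,u_\varphi)$, $y'\in F(M,u_{\varphi'})$, then the $w$-coordinate of $y$ is at least that of $y'$. With $y-y'=(a,b)$ we have $a\cos\varphi+b\sin\varphi\ge0\ge a\cos\varphi'+b\sin\varphi'$. Multiply the first by $\sin\varphi'$, the second by $\sin\varphi$, and subtract: $a\sin(\varphi'-\varphi)\ge0$. In particular $p_K$ is nonincreasing.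

(iii) $p_K$ is right-continuous. As $\varphi'\downarrow\varphi$, $p_K(\varphi')$ increases to a limit $\le p_K(\varphi)$. By compactness the limit is the $w$-coordinate of a point of $F(M,u_\varphi)$, so it is $\ge p_K(\varphi)$.

**Lemma 3.** For $t_0\in(0,1)$:
$$\int_{\langle u,e\rangle>t_0}\langle u,e\rangle\,S_j(K,du)=\kappa_{d-1}\,p_K(t_0)^j\,(1-t_0^2)^{(m-1)/2}.\tag{3}$$

*Proof.* Let $t_0=\sin\varphi_0$.

**Step 1: locate the normals over a point of $e^\perp$.** Let $\operatorname{int}K\ne\emptyset$. The projection of $K$ to $e^\perp$ is the ball of radius $h(0)$. For $y\in e^\perp$ with $0<|y|<h(0)$ let $x$ be the upper boundary point over $y$ and $u$ a unit normal at $x$. $K$ contains the $(d-2)$-sphere obtained by rotating $x$, and $\langle u,\cdot\rangle$ is maximal over it at $x$; so the $e^\perp$-component of $u$ is a nonnegative multiple of $y$. The line $y+\mathbb Re$ meets $\operatorname{int}K$ at some $x-se$, $s>0$, and $\langle u,x-se\rangle<\langle u,x\rangle$ gives $\langle u,e\rangle>0$. So, with $w=y/|y|$, $u=u_\varphi$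 for some $\varphi\in(0,\pi/2]$, and $x\in F(M,u_\varphi)$ has $w$-coordinate $|y|$. At lower boundary points over such $y$, normals have $\langle u,e\rangle<0$ by symmetry. Moreover:

* If $|y|<p_K(t_0)$, every normal at $x$ has $\varphi>\varphi_0$. Indeed, $\varphi<\varphi_0$ contradicts (ii), and $\varphi=\varphi_0$ contradicts the minimality in the definition of $p_K$.
* If $p_K(t_0)<|y|<h(0)$, no normal at $x$ has $\varphi>\varphi_0$, by (ii) applied to the point of $F(M,u_{\varphi_0})$ with $w$-coordinate $p_K(t_0)$.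

**Step 2: the case $j=d-1$, $\operatorname{int}K\ne\emptyset$.** $S_{d-1}(K,\cdot)$ is the image of $\mathcal H^{d-1}$ on $\partial K$ under the normal map $n$, defined at the regular boundary points; the others form an $\mathcal H^{d-1}$-null set. So the left side of (3) equals $\int\langle n(x),e\rangle\,\mathcal H^{d-1}(dx)$ over the regular $x$ with $\langle n(x),e\rangle>t_0$. As $|\langle n(x),e\rangle|$ is the Jacobian of the projection $\partial K\to e^\perp$, the area formula says that this is the $(d-1)$-volume of the image, counted with multiplicity. Discard the null set consisting of $y=0$, $|y|=p_K(t_0)$, $|y|=h(0)$ and the (Lipschitz, hence null) image of the nonregular points. By Step 1 the image is then $\{|y|<p_K(t_0)\}$, covered exactly once. The integral is $\kappa_{d-1}p_K(t_0)^{d-1}$, which is (3) with $m=1$.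

**Step 3: all $j$ and all $K$, by Steiner's expansion.** Apply Step 2 to $K+\varepsilon B$, $\varepsilon>0$. Its meridian is $M$ plus a disk of radius $\varepsilon$ (sections are projections), support sets are $F(M,u_\varphi)+\varepsilon u_\varphi$, so $p_{K+\varepsilon B}=p_K+\varepsilon\cos\varphi$. Since $S_{d-1}(K+\varepsilon B,\cdot)=\sum_{i}\binom{d-1}i\varepsilon^{d-1-i}S_i(K,\cdot)$,
$$\sum_i\tbinom{d-1}i\varepsilon^{d-1-i}\int_{\langle u,e\rangle>t_0}\langle u,e\rangle\,S_i(K,du)=\kappa_{d-1}\big(p_K(t_0)+\varepsilon\cos\varphi_0\big)^{d-1}.$$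
Compare coefficients of $\varepsilon^{d-1-j}=\varepsilon^{m-1}$ and use $\cos^{m-1}\varphi_0=(1-t_0^2)^{(m-1)/2}$. $\square$

The index $j$ enters (3) as the power $p_K^{\,j}$. This will decide everything.

## 6. Membership in $\mathcal K(j)$ as a condition on $p_K^{\,j}$

**Definition.** Put $(x)_+^0:=\mathbf 1_{x>0}$. For $\gamma\ge0$ let $N_\gamma$ be the set of functions on $(0,\infty)$ of the form
$$g(\tau)=c+\int_{(\tau,\infty)}(v-\tau)^\gamma\,\mu(dv)<\infty,\qquad c\ge0,\ \mu\ge0\text{ a Borel measure on }(0,\infty).$$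

Such a $\mu$ is finite on every $[a,b]\subset(0,\infty)$: on it $(v-\frac a2)^\gamma\ge(\frac a2)^\gamma$, while the integral at $\tau=a/2$ is finite. **Examples.** $N_0$ consists of the nonnegative, nonincreasing, right-continuous functions, since $g(\tau)=c+\mu((\tau,\infty))$. Functions in $N_1$ are moreover convex, so $\mathbf 1_{\tau<1}\in N_0\setminus N_1$. The larger $\gamma$, the stronger the condition (Lemma 5 below).

**Theorem 3.** A body of revolution $K\subset\mathbb E^d$ lies in $\mathcal K(j)$ if and only if $p_K^{\,j}\in N_{(d-1-j)/2}$, as a function of $\tau$.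

*Proof.* **Step 1: compute the left side of (3) for a single $\sigma_{F^\perp}$.** Let $F\in\mathcal L_j^d$, $s=|\pi_{F^\perp}e|$. On $S^{d-1}\cap F^\perp$ we have $\langle u,e\rangle=s\zeta$ with $\zeta$ the coordinate along a fixed axis of $F^\perp$ (if $s>0$). For $m\ge2$, $\zeta$ has density $(m-1)\kappa_{m-1}(1-\zeta^2)^{(m-3)/2}$ under $\sigma_{F^\perp}$. Integrating $s\zeta$ over $\zeta>t_0/s$,
$$\int_{\langle u,e\rangle>t_0}\langle u,e\rangle\,\sigma_{F^\perp}(du)=\kappa_{m-1}\,s\Big(1-\frac{t_0^2}{s^2}\Big)^{\frac{m-1}2}\mathbf 1_{s>t_0}=\kappa_{m-1}\,s^{2-m}(s^2-t_0^2)^{\frac{m-1}2}\,\mathbf 1_{s>t_0}.\tag{4}$$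
For $m=1$ the sphere is a pair of points $\zeta=\pm1$ and (4) is immediate. Put $t_0^2=\frac\tau{1+\tau}$ and $s^2=\frac v{1+v}$ ($v=\infty$ for $s=1$). Then $s>t_0\iff v>\tau$, $s^2-t_0^2=\frac{v-\tau}{(1+v)(1+\tau)}$, and $1-t_0^2=\frac1{1+\tau}$. Dividing (4) by $(1-t_0^2)^{(m-1)/2}$ leaves
$$\kappa_{m-1}\,v^{1-m/2}(1+v)^{-1/2}(v-\tau)_+^{(m-1)/2}\ \ (0<s<1),\qquad\kappa_{m-1}\ \ (s=1),\qquad 0\ \ (s=0);\tag{5}$$
in the first case the powers of $1+v$ combine as $(1+v)^{m/2-1}(1+v)^{-(m-1)/2}=(1+v)^{-1/2}$.

**Step 2: necessity.** If $K\in\mathcal K(j)$, then (2) holds by the Corollary. Let $\tilde\rho$ be the image of $\rho$ under $F\mapsto|\pi_{F^\perp}e|$. Integrate $\langle u,e\rangle$ over $\langle u,e\rangle>t_0$ in (2), divide by $(1-t_0^2)^{(m-1)/2}$, and use (3) and (5). With $c'=c_{d,j}\kappa_{m-1}/\kappa_{d-1}$,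
$$p_K^{\,j}(\tau)=c+\int_{(\tau,\infty)}(v-\tau)^{(m-1)/2}\mu(dv),\quad \mu(dv)=c'\,v^{1-m/2}(1+v)^{-1/2}\tilde\rho(dv),\quad c=c'\tilde\rho(\{s=1\}),$$
where $\tilde\rho$ on $0<s<1$ is transported to $v\in(0,\infty)$. As $(m-1)/2=(d-1-j)/2$, this is $p_K^{\,j}\in N_{(d-1-j)/2}$.

**Step 3: sufficiency, construction of a candidate measure.** Given such $c,\mu$, invert the relations: define $\tilde\rho$ on $s\in(0,1]$ by $\tilde\rho(dv)=c'^{-1}v^{m/2-1}(1+v)^{1/2}\mu(dv)$ on $v\in(0,\infty)$, with mass $c/c'$ at $s=1$. For $v\ge2\tau$ we have $v-\tau\ge v/2$ and $\frac{1+v}v\le1+\frac1{2\tau}$, so $v^{m/2-1}(1+v)^{1/2}=v^{(m-1)/2}\big(\frac{1+v}v\big)^{1/2}\le\mathrm{const}(\tau)\,(v-\tau)^{(m-1)/2}$. Hence $\tilde\rho$ is finite on each $\{s>s_0\}$, $s_0>0$; whether it is finite near $s=0$ is not yet known. Let $e_1,\dots,e_m\in e^\perp$ be orthonormal (possible as $m\le d-1$), $H_s=\mathrm{span}(e_1,\dots,e_{m-1},\,se+\sqrt{1-s^2}\,e_m)$, $F_s=H_s^\perp$, and let $\nu_s$ be the Haar average over $G$ of the point mass at $F_s$. It is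 a $G$-invariant probability measure concentrated on $\{F:|\pi_{F^\perp}e|=s\}$ and depends weakly continuously on $s$. Put
$$\Sigma=c_{d,j}\int_{(0,1]}\int\sigma_{F^\perp}\,\nu_s(dF)\,\tilde\rho(ds).$$

**Step 4: $S_j(K,\cdot)=\Sigma$ off the equator.** By (3), (4), (5) and the choice of $\tilde\rho$,
$$\int_{\langle u,e\rangle>t_0}\langle u,e\rangle\,S_j(K,du)=\int_{\langle u,e\rangle>t_0}\langle u,e\rangle\,\Sigma(du)<\infty\qquad\text{for all }t_0\in(0,1).$$
The sets $(t_0,1]$ are closed under intersection and generate the Borel sets of $(0,1]$. So the measures $\langle u,e\rangle S_j(K,du)$ and $\langle u,e\rangle\Sigma(du)$ on $\{\langle u,e\rangle>0\}$ have the same image under $u\mapsto\langle u,e\rangle$. Both are $G$-invariant. The integral of a continuous function with compact support in $\{\langle u,e\rangle>0\}$ against a $G$-invariant measure equals the integral of its $G$-average, and this average depends on $\langle u,e\rangle$ only. Hence the two measures coincide, so $S_j(K,\cdot)=\Sigma$ on $\{\langle u,e\rangle>0\}$,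 and by evenness on $\{\langle u,e\rangle\neq0\}$.

**Step 5: finiteness and the equator.** For $s>0$, $\sigma_{F^\perp}(\{\langle u,e\rangle>0\})=\frac12m\kappa_m$. So $\frac12m\kappa_m\,c_{d,j}\,\tilde\rho((0,1])=S_j(K,\{\langle u,e\rangle>0\})<\infty$, and $\tilde\rho$ is finite. For $s>0$, $F^\perp\cap e^\perp$ is a proper subspace of $F^\perp$, so $\Sigma$ does not charge the equator $\{\langle u,e\rangle=0\}$. The restriction of $S_j(K,\cdot)$ to the equator is $G$-invariant, hence a multiple of the uniform measure on $S^{d-1}\cap e^\perp$. The same is true of $\int\sigma_{F^\perp}\nu_0(dF)\ne0$, because $H_0\subset e^\perp$. So the restriction is a nonnegative multiple of the latter. Adding a suitable atom of $\tilde\rho$ at $s=0$, we obtain (2) with the $G$-invariant finite measure $\rho=\int\nu_s\,\tilde\rho(ds)\ge0$. By the Corollary, $K\in\mathcal K(j)$. $\square$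

**Checks.** For $j=d-1$ the condition is $p_K^{d-1}\in N_0$, which always holds by (i)–(iii), as it must. For the ball, $p^j=(1+\tau)^{-j/2}$; substituting $v-\tau=(1+\tau)x$ gives $\int_\tau^\infty(v-\tau)^\gamma(1+v)^{-j/2-\gamma-1}dv=(1+\tau)^{-j/2}\int_0^\infty x^\gamma(1+x)^{-j/2-\gamma-1}dx$, so $p^j\in N_\gamma$ for every $\gamma$, again as it must be.

## 7. Bodies with a prescribed meridian function

**Lemma 4.** Let $p:[0,\infty)\to[0,\infty)$ be nonincreasing and right-continuous with $p(0)>0$ and $p(0)-p(\tau)\le C\tau$ for some $C>0$ and all $\tau$. Then there is a body of revolution $K$ with $p_K=p$ on $(0,\infty)$.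

*Proof.* **Step 1: integrate the slopes.** At the radius $r$ where $p$ passes the value $r$, the normal should satisfy $\tan^2\varphi=\tau$. So for $0\le r<p(0)$ put $\tau(r)=\sup\{\tau:p(\tau)>r\}\in(0,\infty]$. It is nonincreasing, and $\tau(r)\ge(p(0)-r)/C$, because $p(\tau)\ge p(0)-C\tau>r$ for $\tau<(p(0)-r)/C$. With $\infty^{-1/2}=0$, let
$$Y(r)=1+\int_r^{p(0)}\tau(s)^{-1/2}\,ds\qquad(0\le r\le p(0)).$$
The integral is finite since $\tau(s)^{-1/2}\le\sqrt C\,(p(0)-s)^{-1/2}$. $Y$ is continuous and nonincreasing, and concave since $\tau(\cdot)^{-1/2}$ is nondecreasing. So $Y(|x|)$ is concave, and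
$$K=\{x+ye:\ x\in e^\perp,\ |x|\le p(0),\ |y|\le Y(|x|)\}$$
is a body of revolution with nonempty interior and $h(0)=p(0)$.

**Step 2: read off $p_K$.** For a.e. $r<p(0)$, $Y'(r)=-\tau(r)^{-1/2}$, so the upper boundary points at radius $r$ have a unique normal, proportional to $(\tau(r)^{-1/2},1)$, with latitude $\varphi$ given by $\tan^2\varphi=\tau(r)$. Next, $\tau(r)>\tau_0\iff r<p(\tau_0)$. If $p(\tau_0)>r$, right-continuity gives $p>r$ slightly to the right of $\tau_0$; if $\tau(r)>\tau_0$, some $\tau>\tau_0$ has $p(\tau)>r$, and $p(\tau_0)\ge p(\tau)$. So for $\tau_0=\tan^2\varphi_0$ and a.e. $r\in(0,p(0))$, the normal at radius $r$ has latitude $>\varphi_0$ iff $r<p(\tau_0)$. By the two bullet points in the proof of Lemma 3, it has latitude $>\varphi_0$ if $r<p_K(\tau_0)$ and not if $r>p_K(\tau_0)$. Both $p(\tau_0)$ and $p_K(\tau_0)$ lie in $[0,p(0)]$, so they are equal. $\square$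

## 8. The cones $N_\gamma$, and bodies that separate the classes

**Lemma 5.**

1. $N_\gamma\subseteq N_\delta$ for $0\le\delta\le\gamma$. $N_\gamma$ is a convex cone containing the constants $\ge0$ and $e^{-\lambda\tau}$, $\lambda>0$.
2. If $g\in N_{n-1}$ ($n\ge1$ an integer) is $C^n$, then $(-1)^ng^{(n)}\ge0$ on $(0,\infty)$.
3. For $\kappa\ge0$: $(1-\tau)_+^\kappa\in N_\gamma\iff\kappa\ge\gamma$.

*Proof.* *Part 1.* For $\delta<\gamma$, the Beta integral gives $(v-\tau)^\gamma=\mathrm{const}\int_\tau^v(w-\tau)^\delta(v-w)^{\gamma-\delta-1}dw$ with a positive constant. By Fubini ($\mu$ is $\sigma$-finite), $\mu$ is replaced by the measure with density $w\mapsto\mathrm{const}\int_{(w,\infty)}(v-w)^{\gamma-\delta-1}\mu(dv)$. Also $\int_\tau^\infty(v-\tau)^\gamma e^{-\lambda v}dv=\Gamma(\gamma+1)\lambda^{-\gamma-1}e^{-\lambda\tau}$, so $e^{-\lambda\tau}\in N_\gamma$. The cone property is clear.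

*Part 2.* Test against a smooth $\eta\ge0$ with support in $[a,b]\subset(0,\infty)$. Since $\eta$ vanishes near $0$, Taylor's formula with integral remainder reads $\int_0^v(v-\tau)^{n-1}\eta^{(n)}(\tau)\,d\tau=(n-1)!\,\eta(v)$. Fubini is allowed because $\int_a^b\int_{(\tau,\infty)}(v-\tau)^{n-1}\mu(dv)\,d\tau\le(b-a)g(a)<\infty$, and the constant $c$ drops out since $\int\eta^{(n)}=0$. So
$$(-1)^n\int g^{(n)}\eta\,d\tau=\int g\,\eta^{(n)}\,d\tau=(n-1)!\int\eta\,d\mu\ge0 .$$
As $g^{(n)}$ is continuous and $\eta$ arbitrary, $(-1)^ng^{(n)}\ge0$.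

*Part 3.* With $\mu=\delta_1$ we see $(1-\tau)_+^\kappa\in N_\kappa$, so Part 1 gives the claim for $\kappa\ge\gamma$. Conversely let $(1-\tau)_+^\kappa=c+\int_{(\tau,\infty)}(v-\tau)^\gamma\mu(dv)$. Taking $\tau\ge1$ gives $c=0$ and $\mu((1,\infty))=0$. For $\frac12<\tau<1$ we get $(1-\tau)^\kappa\le(1-\tau)^\gamma\mu((\frac12,1])$ with $\mu((\frac12,1])<\infty$. Letting $\tau\to1$ forces $\kappa\ge\gamma$. $\square$

For the double cone of Section 5, $p^j=\mathbf 1_{\tau<1}=(1-\tau)_+^0$ for every $j$, so by Part 3 it lies in $\mathcal K(j)$ only for $j=d-1$. Other exponents separate the other classes.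

**Proof of Theorem 2(a).** Let $1\le j<k\le d-1$, $\kappa=\frac{d-1-k}{2k}$, $p(\tau)=(1-\tau)_+^\kappa$ (so $p=\mathbf 1_{\tau<1}$ for $k=d-1$). Then $1-p(\tau)\le\max(1,\kappa)\tau$. For $\tau\ge1$ this is clear. For $\tau<1$ use $(1-\tau)^\kappa\ge1-\kappa\tau$ if $\kappa\ge1$, and $(1-\tau)^\kappa\ge1-\tau$ if $\kappa<1$. Lemma 4 gives a body $K$ with $p_K=p$. Here $p^k=(1-\tau)_+^{(d-1-k)/2}\in N_{(d-1-k)/2}$, so $K\in\mathcal K(k)$ by Theorem 3. But $p^j=(1-\tau)_+^{j\kappa}$ with
$$j\kappa=\frac j2\Big(\frac{d-1}k-1\Big)<\frac j2\Big(\frac{d-1}j-1\Big)=\frac{d-1-j}2 ,$$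
so $p^j\notin N_{(d-1-j)/2}$ by Lemma 5.3, and $K\notin\mathcal K(j)$. $\square$

This also completes (b): if $j\mid k$, $j<k\le d-1$, then $\mathcal K(j)\subseteq\mathcal K(k)$ by Section 2, and the inclusion is strict by (a).

**Proof of Theorem 2(d).** $\mathcal K(1)\subseteq\mathcal K(2)$ by (b), and $\mathcal K(d-2)\subseteq\mathcal K(d-1)$ since $\mathcal K(d-1)$ contains all centrally symmetric bodies. Both are strict by (a). For $d=3,4$ these are all the steps of the chain. $\square$

## 9. Fractional powers of $1+\tfrac12e^{-\tau}$ and divisibility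

For bodies of revolution, $\mathcal K(j)\subseteq\mathcal K(j+1)$ would say: if $p^j\in N_{(d-1-j)/2}$, then $p^{j+1}\in N_{(d-2-j)/2}$. Let $d$ be large. A smooth function lying in all $N_\gamma$ satisfies $(-1)^ng^{(n)}\ge0$ for all $n$ (Lemma 5.2), so it is completely monotone and, by Bernstein's theorem, the Laplace transform of a nonnegative measure. So in the limit we ask: if $g=p^j$ is a Laplace transform of a nonnegative measure, is $g^{1+1/j}$ one too? Products are harmless, since they correspond to convolutions of nonnegative measures; this matches Theorem 2(b). Fractional powers are another matter. The simplest nonconstant try is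
$$g(\tau)=1+\tfrac12e^{-\tau},\qquad g^\beta=\sum_{k\ge0}\tbinom\beta k2^{-k}e^{-k\tau}.$$
By uniqueness of Laplace transforms, $g^\beta$ could only come from $\sum_k\binom\beta k2^{-k}\delta_k$, and for $\beta\notin\mathbb Z$ some $\binom\beta k$ is negative. In a fixed dimension only finitely many derivatives are tested, so we need an order $n$ and a point where $(-1)^n(g^\beta)^{(n)}<0$. The first orders show nothing: for $\beta>1$ and $x=\frac12e^{-\tau}$, $-(g^\beta)'=\beta x(1+x)^{\beta-1}>0$ and $(g^\beta)''=\beta x(1+x)^{\beta-1}+\beta(\beta-1)x^2(1+x)^{\beta-2}>0$.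

**Differentiating.** Let $D=d/d\tau$ and $x=\frac12e^{-\tau}\in(0,\frac12)$. Then $-D\,x^k=k\,x^k$. The binomial series has radius of convergence $1$, so all series $\sum\binom\beta kk^ix^k$ converge uniformly on $0\le x\le\frac12$ and may be differentiated termwise:
$$(-D)^ng^\beta=\sum_{k\ge1}\tbinom\beta k\,k^n\,x^k.\tag{6}$$
As a function of $k$, the weight $k^nx^k$ peaks at $k=n/\ln(1/x)$. So we can choose $x$ to put the peak at a chosen index $q$, and for large $n$ the term $k=q$ outweighs all others.

**Proof of Theorem 2(c).** Let $j,N\ge1$, $d>N$, $p=g^{1/j}$. This $p$ is smooth, decreasing and positive with bounded derivative on $[0,\infty)$, so Lemma 4 gives a body $K$ with $p_K=p$.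

**Step 1: the multiples of $j$.** If $i\le N$ and $j\mid i$, then $p^i=g^{i/j}$ is a polynomial in $e^{-\tau}$ with nonnegative coefficients, so it lies in every $N_\gamma$ by Lemma 5.1, and $K\in\mathcal K(i)$.

**Step 2: a negative derivative for the other $i$.** Let $i\le N$, $j\nmid i$, $\beta=i/j\notin\mathbb Z$, $b_k=\binom\beta k$, $q=\lfloor\beta\rfloor+2$. In $b_q=\beta(\beta-1)\cdots(\beta-q+1)/q!$ exactly the last factor $\beta-\lfloor\beta\rfloor-1$ is negative, so $b_q<0$. Take $x=e^{-n/q}$, which is $<\frac12$ for large $n$ and then corresponds to some $\tau>0$. By (6), at this point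
$$(-D)^np^i=q^nx^q\Big(b_q+\sum_{k\ge1,\,k\ne q}b_k\theta_k^n\Big),\qquad\theta_k=\tfrac kq\,e^{-(k-q)/q}.$$
Since $\ln y<y-1$ for $y>0$, $y\ne1$ (here $y=k/q$), $0<\theta_k<1$ for $k\ne q$. The sequence $(b_k)$ is bounded, because $|b_{k+1}/b_k|=\frac{k-\beta}{k+1}<1$ for $k>\beta$, and $\sum_k\theta_k<\infty$. As $\theta_k^n\le\theta_k$, dominated convergence shows that the bracket tends to $b_q<0$ as $n\to\infty$. So there is $n=n(i,j)$ for which $(-D)^np^i$ is negative somewhere.

**Step 3: conclude.** By Lemma 5.2, $p^i\notin N_{n-1}$, so by Lemma 5.1 $p^i\notin N_\gamma$ for all $\gamma\ge n-1$. If $d\ge2n(i,j)+i$, then $(d-1-i)/2\ge n-\frac12$, and $K\notin\mathcal K(i)$ by Theorem 3. Let $d_0$ be the maximum of $N+1$ and these numbers over the finitely many such $i$; this proves the first claim. For the second, let $j<k$. If $j\mid k$, use (b). If $j\nmid k$, the first claim with $N=k$ gives a body in $\mathcal K(j)\setminus\mathcal K(k)$ in every sufficiently large dimension. $\square$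

This already disproves the guess: $j\nmid j+1$ for $j\ge2$.

## 10. Counting dimensions: $\mathcal K(2)\not\subseteq\mathcal K(3)$ for $d\ge40$

To prove Theorem 1 we make the order $n$ and the point $x$ explicit. Now $\beta=1+\frac1j\in(1,\frac32]$, and the first negative coefficient is $\binom\beta3$. For $j=2$, for instance, $\binom{3/2}k=\frac32,\frac38,-\frac1{16},\frac3{128}$ for $k=1,2,3,4$. We need the term $k=3$ to beat $k=1,2$ and the positive term $k=4$. The choice $x_0=(3/4)^r$ makes $3^rx_0^3=4^rx_0^4=(81/64)^r$; so the terms $3$ and $4$ grow at the same rate, and their coefficients decide between them.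

**Proof of Theorem 1.** Let $j,r,d$ be as in the theorem, $g=1+\frac12e^{-\tau}$, $p=g^{1/j}$, and $K$ the body of Lemma 4.

**Step 1: set up the contradiction.** By Lemma 5.1, $p^j=g\in N_{(d-1-j)/2}$, so $K\in\mathcal K(j)$. Suppose $K\in\mathcal K(j+1)$. Then $g^\beta=p^{j+1}\in N_{(d-2-j)/2}$ by Theorem 3. As $(d-2-j)/2\ge r$, $g^\beta\in N_r$. With $n=r+1$, Lemma 5.2 and (6) give
$$Q(x):=\sum_{k\ge1}\tbinom\beta k\,k^n\,x^k\ge0\qquad(0<x<\tfrac12).$$
We show $Q(x_0)<0$ for $x_0=(3/4)^r<\frac12$.

**Step 2: cut the tail after $k=4$.** The coefficients $b_k=\binom\beta k$ satisfy $b_2>0$, $b_3<0$, $b_4>0,\dots$ (alternating), with $|b_{k+1}/b_k|=\frac{k-\beta}{k+1}<1$ for $k\ge2$. For $k\ge4$ the ratio of absolute values of consecutive terms of $Q(x_0)$ is less than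
$$\Big(\frac54\Big)^{r+1}\Big(\frac34\Big)^r=\frac54\Big(\frac{15}{16}\Big)^r\le\frac54\Big(\frac{15}{16}\Big)^{16}<\frac5{4\mathrm e}<1 .$$
So $\sum_{k\ge4}$ is an alternating series with decreasing terms and positive first term, hence at most its first term.

**Step 3: evaluate the four remaining terms.** Let $\delta=2-\beta=1-\frac1j\in[\frac12,1)$; recall $\beta-1=\frac1j$. Then
$$\frac{b_2}\beta=\frac1{2j},\qquad\frac{b_3}\beta=-\frac\delta{6j},\qquad\frac{b_4}\beta=\frac{\delta(1+\delta)}{24j},$$
and therefore
$$\frac{Q(x_0)}{\beta x_0}\le1+\frac1j\Big[\tfrac12\,2^nx_0-\tfrac\delta6\,3^nx_0^2+\tfrac{\delta(1+\delta)}{24}\,4^nx_0^3\Big].$$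
Here $2^nx_0=2(\frac32)^r$, $3^nx_0^2=3(\frac{27}{16})^r$, $4^nx_0^3=4(\frac{27}{16})^r$. The two terms with $(\frac{27}{16})^r$ have total coefficient
$$-\frac\delta2+\frac{\delta(1+\delta)}6=-\frac{\delta(2-\delta)}6\le-\frac18,$$
because $\delta(2-\delta)$ is increasing on $[0,1]$ and equals $\frac34$ at $\delta=\frac12$. Since $\frac{27}{16}=\frac32\cdot\frac98$,
$$\frac{Q(x_0)}{\beta x_0}\le1-\frac1j\Big(\frac32\Big)^r\Big[\frac18\Big(\frac98\Big)^r-1\Big].$$

**Step 4: numbers.** We have $(9/8)^2=1.265625$, $(9/8)^4>1.6018$, $(9/8)^8>2.5657$, $(9/8)^{16}>6.582$, $(9/8)^{18}>8.33$. So for $r\ge18$ the last bracket is greater than $0.04$, and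
$$\frac{Q(x_0)}{\beta x_0}<1-\frac{0.04}j\Big(\frac32\Big)^r\le0,$$
because $(3/2)^r\ge25j$. Thus $Q(x_0)<0$, a contradiction, and $K\in\mathcal K(j)\setminus\mathcal K(j+1)$.

Finally, $(3/2)^{18}>1477>1475=25\cdot59$, so $r=18$ is admissible for $2\le j\le59$, with $d\ge j+2+36=j+38$. For $j=2$ this is $d\ge40$. $\blacksquare$
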